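\title{A Noetherian domain whose Krull dimension exceeds its global dimension}

\begin{abstract}
We show that the inequality $\operatorname{Kdim}R\le\operatorname{gldim}R$ between the Gabriel--Rentschler Krull dimension and the global dimension does not hold for all Noetherian rings. For every $m\ge1$ we construct a Noetherian domain, an algebra over $\mathbb C$, of global dimension $2m+1$ whose left and right Krull dimensions both equal $4m$. It follows that the inequality fails for every finite value $n\ge3$ of the global dimension; it holds for the values $0$ and $1$. The ring has the form $D+S(t-1)$, where $S$ is a skew group ring of a poly-$\mathbb Z$ group over a polynomial ring and $D$ is a polynomial subring commuting with the group element $t$. Its global dimension is governed by a maximum and its Krull dimension by a sum of the dimensions of $S$ and $D$.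
\end{abstract}

\section{The question and the results}\label{sec:intro}

Rings have an identity, modules are left modules unless the contrary is said, and \emph{Noetherian} means left and right Noetherian. We compare two dimensions of a Noetherian ring.

The \emph{global dimension} $\operatorname{gldim}T$ of a ring $T$ is the supremum of the projective dimensions $\operatorname{pd}_TM$ of its left modules, where $\operatorname{pd}_TM$ is the least length of a projective resolution of $M$. If $T$ is Noetherian, right modules give the same number. Global dimension $0$ means that every module is projective, that is, $T$ is semisimple.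

The \emph{Krull dimension} in the sense of Gabriel and Rentschler measures how far a module is from being Artinian. Put $\operatorname{Kdim}0=-1$. For an ordinal $a\ge0$, say that $\operatorname{Kdim}M\le a$ if in every descending chain $M_1\supseteq M_2\supseteq\cdots$ of submodules of $M$ all but finitely many factors satisfy $\operatorname{Kdim}(M_i/M_{i+1})<a$, and let $\operatorname{Kdim}M$ be the least such $a$. Every Noetherian module has a Krull dimension. Thus $\operatorname{Kdim}M=0$ means that $M$ is nonzero and Artinian, and $\operatorname{Kdim}M\le1$ means that in every descending chain almost all factors are Artinian. A Noetherian ring $T$ has a left Krull dimension $\operatorname{Kdim}({}_TT)$ and a right Krull dimension $\operatorname{Kdim}(T_T)$; the symbol $\operatorname{Kdim}T$ without decoration denotes the left one.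

A semisimple ring is Artinian, so both dimensions are $0$. For the polynomial ring $k[z_1,\dots,z_e]$ over a field both equal $e$, and for the Weyl algebra $A_n(k)$ in characteristic $0$ both equal $n$. The global dimension can be the larger one: the ring of upper triangular $2\times2$ matrices over a field is Artinian but not semisimple. These cases suggest $\operatorname{Kdim}\le\operatorname{gldim}$, and the polynomial ring suggests a reason. The modules $k[z_1,\dots,z_e]/(z_1,\dots,z_j)$ arise from one another as cokernels of injective endomorphisms; the $j$th has Krull dimension $e-j$ and, by the Koszul complex, projective dimension $j$. Each unit of Krull dimension that is used up reappears as a unit of projective dimension, and one may expect such an exchange in every Noetherian ring.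

For Noetherian PI rings the inequality does hold; this is shown in a series of papers by Resco, Small and Stafford, by K.~Brown and Warfield, and by Goodearl and Small. The following question, for either Krull dimension, is stated as open in \cite{FD}.

\begin{quote}
\emph{Does $\operatorname{Kdim}R\le\operatorname{gldim}R$ hold for every Noetherian ring $R$?}
\end{quote}

The answer is no, on both sides.

\begin{theorem}\label{thm:main}
For every $m\ge1$ there is a right and left Noetherian domain $R_m$, an algebra over $\mathbb C$, with
\[
\operatorname{gldim}R_m=2m+1,\qquad \operatorname{Kdim}\bigl((R_m)_{R_m}\bigr)=\operatorname{Kdim}\bigl({}_{R_m}R_m\bigr)=4m .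
\]
\end{theorem}

The case $m=1$, with $4>3$, answers the question.

\begin{corollary}\label{cor:alln}
For each $n\ge3$ there is a Noetherian domain of global dimension $n$ whose right and left Krull dimensions both equal $2n-2$ if $n$ is odd and $2n-3$ if $n$ is even; in both cases they exceed $n$. Hence $\operatorname{Kdim}-\operatorname{gldim}$ is unbounded on Noetherian domains, and no bound $\operatorname{Kdim}\le c\cdot\operatorname{gldim}$ with $c<2$ holds for all of them.
\end{corollary}

\begin{proposition}\label{prop:hereditary}
If $R$ is a Noetherian ring with $\operatorname{gldim}R\le1$, then $\operatorname{Kdim}R\le\operatorname{gldim}R$ for the right and for the left Krull dimension.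
\end{proposition}

The case $\operatorname{gldim}R=2$ is not decided here.

The exchange described above breaks down because Krull dimension is monotone on submodules and projective dimension is not. We start from a ring $S$ with both dimensions equal to $n$ and pass to a subring $R=D+S\phi$, where $D\cong R/S\phi$ is a polynomial ring in $e$ variables. A chain of $n$ cokernels leads from $S$ to an $S$-module that contains, as an $R$-module, a copy of $D$. Krull dimensions add and give $n+e$. The copy of $D$, however, has projective dimension at most $1$ over $R$, so the homological count starts afresh, and the global dimension of $R$ is at most $\max(n,e+2)$.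

Section~\ref{sec:example} shows this in the case $m=1$. Section~\ref{sec:formal} treats the rings $D+S\phi$ in general and isolates two conditions on $S$, $\phi$, $D$. Section~\ref{sec:construction} constructs $R_m$, Section~\ref{sec:fixed} proves the harder condition, a finiteness statement for fixed vectors, and Section~\ref{sec:chain} completes the proof of Theorem~\ref{thm:main}. Corollary~\ref{cor:alln} and Proposition~\ref{prop:hereditary} are proved in Section~\ref{sec:other}.

\section{Standard facts}\label{sec:facts}

The Krull dimension of a module depends only on its lattice of submodules; in particular, if an ideal $I$ of $T$ annihilates $M$, the Krull dimensions of $M$ over $T$ and over $T/I$ agree. We use two further properties.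
\begin{itemize}
\item[(K1)] If $N$ is a submodule of a Noetherian module $M$, then $\operatorname{Kdim}M=\max(\operatorname{Kdim}N,\operatorname{Kdim}M/N)$. Hence a finitely generated module over a left Noetherian ring $T$ has Krull dimension at most $\operatorname{Kdim}T$.
\item[(K2)] If a Noetherian module $X$ has an injective endomorphism $\psi$ with cokernel $Y\ne0$, then $\operatorname{Kdim}X\ge\operatorname{Kdim}Y+1$. Indeed, all factors of the chain $X\supset\psi X\supset\psi^2X\supset\cdots$ are isomorphic to $Y$.
\end{itemize}
For projective dimension we use the following.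
\begin{itemize}
\item[(P1)] If $0\to M'\to M\to M''\to0$ is exact, then $\operatorname{pd}M\le\max(\operatorname{pd}M',\operatorname{pd}M'')$ and $\operatorname{pd}M''\le\max(\operatorname{pd}M,\operatorname{pd}M'+1)$.
\item[(P2)] If $T\to T'$ is a ring homomorphism and $M$ is a $T'$-module, then $\operatorname{pd}_TM\le\operatorname{pd}_{T'}M+\operatorname{pd}_TT'$.
\item[(P3)] If $T$ is left Noetherian and $M\ne0$ is finitely generated with $\operatorname{pd}_TM=n<\infty$, then $\operatorname{Ext}^n_T(M,T)\ne0$. Indeed, $\operatorname{Ext}^n_T(M,-)$ is nonzero, right exact and commutes with direct sums, so it cannot vanish on $T$.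
\end{itemize}
For an automorphism $\tau$ of a ring $T$, the \emph{skew Laurent ring} $T[t^{\pm1};\tau]$ is $\bigoplus_{j\in\mathbb Z}Tt^j$ with $tat^{-1}=\tau(a)$ for $a\in T$; it is a Noetherian domain if $T$ is one. The Weyl algebra $A_n(k)$ has generators $u_i,\partial_i$ $(1\le i\le n)$ with $[\partial_i,u_j]=\delta_{ij}$, $[u_i,u_j]=[\partial_i,\partial_j]=0$, and the ordered monomials in the $u_i$ and $\partial_i$ form a basis. The next facts hold for left and right Krull dimension alike; see \cite[Chs.~6, 7]{MR}.
\begin{itemize}
\item[(E1)] $\operatorname{gldim}A_n(k)=\operatorname{Kdim}A_n(k)=n$ if $k$ is a field of characteristic $0$.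
\item[(E2)] Neither dimension increases under Ore localization.
\item[(E3)] Each dimension increases by at most $1$ from a Noetherian ring $T$ to $T[t^{\pm1};\tau]$.
\item[(E4)] $\operatorname{Kdim}T[z]=\operatorname{Kdim}T+1$ for $T\ne0$ Noetherian, and $\operatorname{gldim}T[z]=\operatorname{gldim}T+1$.
\end{itemize}

Finally, let a group $G$ act by algebra automorphisms $f\mapsto g\cdot f$ on a commutative $k$-algebra $P$. The \emph{skew group ring} $P*G$ is the free left $P$-module with basis $G$ and multiplication $(fg)(f'g')=f\,(g\cdot f')\,gg'$; thus $gfg^{-1}=g\cdot f$. The algebra $P$ is a left $P*G$-module through $(fg)\cdot f'=f\,(g\cdot f')$, and its submodules are the $G$-stable ideals of $P$.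

\section{The smallest example}\label{sec:example}

From now on $k=\mathbb C$. Let
\[
A=\begin{pmatrix}2&1\\1&1\end{pmatrix},\qquad \varepsilon=\frac{3+\sqrt5}2,
\]
so that $A(a,b)=(2a+b,a+b)$ and the eigenvalues $\varepsilon^{\pm1}$ of $A$ are the roots of $\lambda^2-3\lambda+1$. Define linear forms
\[
p(a,b)=a+(\varepsilon-2)b,\qquad q(a,b)=a+(\varepsilon^{-1}-2)b .
\]
Then $p(A(a,b))=\varepsilon a+(\varepsilon-1)b=\varepsilon\,p(a,b)$ because $\varepsilon-1=\varepsilon(\varepsilon-2)$, and the same computation with $\varepsilon^{-1}$ gives $q\circ A=\varepsilon^{-1}q$. The forms $p,q$ are linearly independent over $k$, and both are injective on $\mathbb Z^2$ since $\varepsilon$ is irrational. As $\varepsilon>1$, it is not a root of unity.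

Write $\mathbb Z^2$ multiplicatively as $\{u^\gamma\}$, let $G=\mathbb Z^2\rtimes\langle t\rangle$ with $tu^\gamma t^{-1}=u^{A\gamma}$, and let $G$ act on $P=k[x,y]$ by
\begin{equation}\label{eq:action1}
u^\gamma\cdot x=x-p(\gamma),\quad u^\gamma\cdot y=y-q(\gamma),\quad t\cdot x=\varepsilon^{-1}x,\quad t\cdot y=\varepsilon y .
\end{equation}
This respects the relation of $G$: applying $t^{-1}$, $u^\gamma$, $t$ in turn gives $x\mapsto\varepsilon x\mapsto\varepsilon x-\varepsilon p(\gamma)\mapsto x-\varepsilon p(\gamma)=x-p(A\gamma)$ and $y\mapsto\varepsilon^{-1}y\mapsto\varepsilon^{-1}y-\varepsilon^{-1}q(\gamma)\mapsto y-q(A\gamma)$. So $G$ acts on the plane by the translations of a lattice and by a hyperbolic map that normalizes the lattice and preserves each curve $xy=c$. Put $S=P*G$. With $u_1=u^{(1,0)}$ and $u_2=u^{(0,1)}$ we have, for instance, $tu_1t^{-1}=u_1^2u_2$, $tu_2t^{-1}=u_1u_2$ and $u_1xu_1^{-1}=x-1$. Put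
\[
z=xy,\qquad D=k[z],\qquad \phi=t-1,\qquad R_1=D+S\phi .
\]
Since $z$ commutes with $t$, the left ideal $S\phi$ of $S$ satisfies $S\phi D\subseteq S\phi$, so $R_1$ is a ring and $S\phi$ is a two-sided ideal of it. We compare the module $P$ over $S$ and over $R_1$.

\emph{$P$ is a simple $S$-module.} Let $N\ne0$ be a $G$-stable ideal and let $0\ne f\in N$ have least degree. Each $u^\gamma\cdot f-f$ lies in $N$ and has smaller degree, so it is $0$. Hence $f(p(\gamma),q(\gamma))=f(0,0)$ for all $\gamma\in\mathbb Z^2$. The polynomial $f(p(a,b),q(a,b))-f(0,0)$ in $a,b$ vanishes on $\mathbb Z^2$, so it is zero; since $(a,b)\mapsto(p,q)$ is an invertible change of coordinates, $f$ is a nonzero constant and $N=P$.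

\emph{The $R_1$-submodules of $P$ are $P$ and the ideals of $D$.} Since $t\cdot x^ay^b=\varepsilon^{b-a}x^ay^b$, the elements of $P$ killed by $\phi$ are those of $D$. So $S\phi$ annihilates $D\subset P$, and every ideal of $D$ is an $R_1$-submodule. Conversely, if $N$ is an $R_1$-submodule, then $S\phi N$ is an $S$-submodule of $P$ contained in $N$. Either $S\phi N=P$, and $N=P$, or $\phi N=0$, and $N$ is an ideal of $D$.

Thus the simple $S$-module $P$ acquires the chain $D\supset zD\supset z^2D\supset\cdots$ and has Krull dimension $1$ over $R_1$. Now consider the $S$-modules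
\[
S,\qquad S/S(u_1-1),\qquad S/\bigl(S(u_1-1)+S(u_2-1)\bigr),\qquad P .
\]
Each is the cokernel of an injective endomorphism of its predecessor, namely right multiplication by $u_1-1$, $u_2-1$ and $t-1$ (Lemma~\ref{lem:chain}). Over $S$, three applications of (K2) give $\operatorname{Kdim}S\ge3$. Over $R_1$, \emph{provided these modules are Noetherian over $R_1$}, they give $\operatorname{Kdim}_{R_1}S\ge3+1$, and $S\cong S\phi$ is a left ideal of $R_1$. On the homological side we shall see that $\operatorname{pd}_{R_1}P=3$, whereas the submodule $D\cong R_1/S\phi$ has projective dimension at most $1$, because $S\phi$ turns out to be projective over $R_1$. The fourth cokernel $D/zD$ therefore has projective dimension at most $2$, not $4$.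

Two things remain: a bound for the projective dimension of \emph{all} $R_1$-modules, which is formal, and the Noetherian property of $R_1$, which is the real difficulty.

\section{The rings $D+S\phi$}\label{sec:formal}

In this section $S$ is a left Noetherian domain, $0\ne\phi\in S$, and $D$ is a commutative Noetherian subring of $S$ whose elements commute with $\phi$ and which satisfies $D\cap S\phi=0$. Put
\[
L=S\phi,\qquad R=D+L .
\]
For an $S$-module $M$ let $M[\phi]=\{v\in M:\phi v=0\}$; it is a $D$-submodule, since $D$ commutes with $\phi$.

\begin{lemma}\label{lem:basic}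
\begin{itemize}
\item[(a)] $R$ is a subring of $S$, $L$ is a two-sided ideal of $R$, $R/L\cong D$, and ${}_RS\cong{}_RL$.
\item[(b)] Let $M$ be an $S$-module. Then $M[\phi]$ is an $R$-submodule annihilated by $L$. If $N$ is an $R$-submodule of $M$, then $LN$ is an $S$-submodule, $LN\subseteq N$, and $N/LN\subseteq(M/LN)[\phi]$.
\item[(c)] The map $\rho(d+s\phi)=d+\phi s$ $(d\in D,\ s\in S)$ is a ring isomorphism of $R$ onto $D+\phi S$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $SL\subseteq L$ and $LD=S\phi D=SD\phi\subseteq L$. This gives the first two claims, and $D\cap L=0$ gives the third. The map $s\mapsto s\phi$ is a left $S$-linear bijection $S\to L$ because $S$ is a domain.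

(b) We have $L\,M[\phi]=S\phi\,M[\phi]=0$, so $R\,M[\phi]=D\,M[\phi]\subseteq M[\phi]$. Next, $SLN=LN$, and $LN\subseteq N$ since $L\subseteq R$. Finally $\phi N\subseteq LN$ since $\phi\in L$.

(c) For $r=d+s\phi$ we have $\phi r=(d+\phi s)\phi$. As $S$ is a domain, $\rho(r)$ is the unique element of $S$ with $\phi r=\rho(r)\phi$, and $\rho(r)=0$ forces $r=0$. From $\phi rr'=\rho(r)\phi r'=\rho(r)\rho(r')\phi$ we get $\rho(rr')=\rho(r)\rho(r')$.
\end{proof}

Part (b) is the working principle: an $R$-submodule of an $S$-module is an $S$-submodule with a $D$-module on top. The size of these $D$-modules is controlled by the first of two conditions.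
\begin{itemize}
\item[(F)] For every finitely generated $S$-module $M$, the $D$-module $M[\phi]$ is finitely generated.
\item[(G)] $S\phi S=S$.
\end{itemize}

\begin{proposition}\label{prop:noeth}
The ring $R$ is left Noetherian if and only if {\rm(F)} holds. In that case every finitely generated $S$-module is Noetherian over $R$, and $\operatorname{Kdim}R=\operatorname{Kdim}_RS$.
\end{proposition}

\begin{proof}
Since $R\subseteq S$ and $S\cong L\subseteq R$ as $R$-modules, $R$ is left Noetherian if and only if ${}_RS$ is Noetherian; then finitely generated $S$-modules are Noetherian over $R$, and (K1) gives $\operatorname{Kdim}R=\operatorname{Kdim}_RS$. If this holds, $M[\phi]$ is finitely generated over $R$ and annihilated by $L$, so it is finitely generated over $D$.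

Conversely assume (F), and let $N_1\subseteq N_2\subseteq\cdots$ be $R$-submodules of $S$. The left ideals $LN_i$ of $S$ ascend, so $LN_i=X$ for all $i\ge i_0$. For such $i$, the quotients $N_i/X$ form an ascending chain of $D$-submodules of $(S/X)[\phi]$, which is a Noetherian $D$-module by (F). Hence the chain stabilizes.
\end{proof}

\begin{proposition}\label{prop:kupper}
Assume {\rm(F)} and $e=\operatorname{Kdim}D<\infty$. If $M$ is a finitely generated $S$-module with $\operatorname{Kdim}_SM\le a$ for an integer $a\ge0$, then $\operatorname{Kdim}_RM\le a+e$.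
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:noeth}, $M$ is Noetherian over $R$. So an $R$-subquotient of $M$ annihilated by $L$ is a finitely generated $D$-module and has Krull dimension at most $e$. We use induction on $a$.

Let $a=0$. Then $M$ is Artinian and Noetherian over $S$, so of finite length, and by (K1) we may assume that $M$ is simple. For an $R$-submodule $N$, either $LN=M$, whence $N=M$, or $LN=0$, whence $N\subseteq M[\phi]$. So $M/M[\phi]$ is simple or zero over $R$, while $\operatorname{Kdim}_RM[\phi]\le e$. Thus $\operatorname{Kdim}_RM\le e$.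

Let $a\ge1$ and let $N_1\supseteq N_2\supseteq\cdots$ be $R$-submodules of $M$. The $S$-submodules $LN_i$ descend, so $\operatorname{Kdim}_S(LN_i/LN_{i+1})\le a-1$ for large $i$. For such $i$ consider $N_{i+1}\subseteq LN_i+N_{i+1}\subseteq N_i$. The lower factor is $LN_i/(LN_i\cap N_{i+1})$, an image of $LN_i/LN_{i+1}$ because $LN_{i+1}\subseteq LN_i\cap N_{i+1}$; by induction its Krull dimension over $R$ is at most $a-1+e$. The upper factor is annihilated by $L$, so its Krull dimension is at most $e\le a-1+e$. Hence $\operatorname{Kdim}_R(N_i/N_{i+1})<a+e$ for large $i$.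
\end{proof}

Condition (G) makes $S$-modules homologically indistinguishable over $R$ and over $S$.

\begin{proposition}\label{prop:gldim}
Assume {\rm(G)}. Then ${}_RS$ is projective, $\operatorname{pd}_RX=\operatorname{pd}_SX$ for every $S$-module $X$, $\operatorname{pd}_RZ\le\operatorname{pd}_DZ+1$ for every $R/L$-module $Z$, and
\[
\operatorname{gldim}S\le\operatorname{gldim}R\le\max(\operatorname{gldim}S,\ \operatorname{gldim}D+2).
\]
\end{proposition}

\begin{proof}
By (G) we can write $1=\sum_{i=1}^la_ib_i$ with $a_i\in L$, $b_i\in S$. For $s\in S$ we have $sa_i\in L\subseteq R$, so $s\mapsto(sa_1,\dots,sa_l)$ is a left $R$-linear map $S\to R^l$. Composing it with $R^l\to S$, $(r_i)\mapsto\sum r_ib_i$, gives $s\mapsto\sum sa_ib_i=s$. So ${}_RS$ is a direct summand of $R^l$, and projective $S$-modules are projective over $R$.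

Let $X,Y$ be $S$-modules and $g\in\operatorname{Hom}_R(X,Y)$. For $s\in S$ and $v\in X$, using $sa_i\in R$ and then $a_i\in R$,
\[
g(sv)=\sum_ig(sa_i\,b_iv)=\sum_isa_i\,g(b_iv)=s\,g\Bigl(\sum_ia_ib_iv\Bigr)=s\,g(v).
\]
Hence $\operatorname{Hom}_R(X,Y)=\operatorname{Hom}_S(X,Y)$. An $S$-projective resolution of $X$ is also an $R$-projective resolution, so $\operatorname{pd}_RX\le\operatorname{pd}_SX$ and $\operatorname{Ext}^n_R(X,Y)=\operatorname{Ext}^n_S(X,Y)$ for all $n$. The latter gives $\operatorname{pd}_SX\le\operatorname{pd}_RX$, and so $\operatorname{gldim}S\le\operatorname{gldim}R$. Since ${}_RL\cong{}_RS$ is projective, $\operatorname{pd}_R(R/L)\le1$, and (P2) gives the bound for $Z$.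

Now let $M$ be any $R$-module. It does not lie in an $S$-module, so $LM$ need not be an $S$-module; but $L$ is an $(S,R)$-bimodule, so $L\otimes_RM$ is one. Let $K$ be the kernel of the multiplication map $L\otimes_RM\to LM$. If $\sum l_j\otimes v_j\in K$ and $l\in L$, then $l\sum l_j\otimes v_j=l\otimes\sum l_jv_j=0$, so $LK=0$. In the exact sequences
\[
0\to K\to L\otimes_RM\to LM\to0,\qquad 0\to LM\to M\to M/LM\to0
\]
the modules $K$ and $M/LM$ are $R/L$-modules, of projective dimension at most $\operatorname{gldim}D+1$ over $R$, and $\operatorname{pd}_R(L\otimes_RM)\le\operatorname{gldim}S$. By (P1), first $LM$ and then $M$ have projective dimension at most $\max(\operatorname{gldim}S,\operatorname{gldim}D+2)$.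
\end{proof}

\begin{example}\label{ex:cusp}
Condition (G) cannot be dropped. Let $S=k[x]$, $\phi=x^2$, $D=k$, so that $R=k[x^2,x^3]$. Here (F) holds, since $M[\phi]$ is a finitely generated module over $k[x]/(x^2)$. The maximal ideal $L=x^2k[x]$ is not projective: otherwise its localization at $L$ would be a free ideal of a domain, hence principal, whereas $\dim_kL/L^2=2$. The kernel of $R^2\to L$, $(a,b)\mapsto ax^2+bx^3$, is $\{(-bx,b):b\in L\}\cong L$. A non-projective module isomorphic to its own first syzygy has infinite projective dimension, so $\operatorname{gldim}R=\infty$.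
\end{example}

Suppose now that both dimensions of $S$ equal $n$ and that $D$ is a polynomial ring in $e$ variables. Under (F) and (G) we have $\operatorname{gldim}R\le\max(n,e+2)$ and $\operatorname{Kdim}R\le n+e$. If the second bound is attained, then $n+e>\max(n,e+2)$ as soon as $e\ge1$ and $n\ge3$. The smallest case $n=3$, $e=1$ is that of Section~\ref{sec:example}. For given $n$, the largest $e$ that keeps the first bound equal to $n$ is $e=n-2$; we realize it for $n=2m+1$.

\section{Construction of $R_m$}\label{sec:construction}

The demands on $S$, $\phi$, $D$ pull in opposite directions: $D$ must be large and commute with $\phi$, while (F) forbids $\phi$ to have large kernels. We take $\phi=t-1$ for a unit $t$ that acts diagonally on a polynomial ring, where it has many invariants, and hyperbolically on a lattice, where it has none.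

\subsection*{The ring $S$}
Fix $m\ge1$ and take $m$ copies of the data of Section~\ref{sec:example}. Let $\Gamma=\Gamma_1\oplus\dots\oplus\Gamma_m$ with $\Gamma_i=\mathbb Z^2$, let $\alpha=A\oplus\dots\oplus A$, and put $p_i(\gamma)=p(\gamma_i)$, $q_i(\gamma)=q(\gamma_i)$, where $\gamma_i$ is the $i$th component of $\gamma$. The basic property of $\alpha$ is:
\begin{equation}\label{eq:orbit}
\text{a finite subset $\Delta\subseteq\Gamma$ with $\alpha\Delta=\Delta$ is contained in $\{0\}$.}
\end{equation}
Indeed, every $\gamma\in\Delta$ satisfies $\alpha^j\gamma=\gamma$ for some $j\ge1$; then $p_i(\gamma)=\varepsilon^jp_i(\gamma)$, so $p_i(\gamma)=0$ and $\gamma_i=0$ for all $i$.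

Let $C=k[\Gamma]$ be the group algebra, with basis $u^\gamma$. If $u_1,\dots,u_{2m}$ correspond to the standard basis of $\Gamma=\mathbb Z^{2m}$, then $C=k[u_1^{\pm1},\dots,u_{2m}^{\pm1}]$. Let $G=\Gamma\rtimes\langle t\rangle$ with $tu^\gamma t^{-1}=u^{\alpha\gamma}$ act on $P=k[x_1,\dots,x_m,y_1,\dots,y_m]$ by
\[
u^\gamma\cdot x_i=x_i-p_i(\gamma),\quad u^\gamma\cdot y_i=y_i-q_i(\gamma),\quad t\cdot x_i=\varepsilon^{-1}x_i,\quad t\cdot y_i=\varepsilon y_i ;
\]
the verification after \eqref{eq:action1} applies to each pair $x_i,y_i$. Put
\[
W=P*\Gamma,\qquad S=P*G=W[t^{\pm1};\tau],\qquad \tau(w)=twt^{-1},\qquad\phi=t-1.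
\]
In $W$ we have
\begin{equation}\label{eq:comm}
[x_i,u^\gamma]=p_i(\gamma)u^\gamma,\qquad [y_i,u^\gamma]=q_i(\gamma)u^\gamma .
\end{equation}
The rings $W$ and $S$ arise from $P$ by adjoining $u_1^{\pm1},\dots,u_{2m}^{\pm1},t^{\pm1}$ in successive skew Laurent extensions, so they are Noetherian domains. Since $W=\bigoplus_\gamma u^\gamma P$ and $S=\bigoplus_{j,\gamma}Pt^ju^\gamma$, the elements $\mu t^j$ ($\mu$ a monomial of $P$, $j\in\mathbb Z$) form a basis of $S$ both as a left and as a right $C$-module.

Counting Laurent extensions would bound the dimensions of $S$ by $4m+1$. The true value is about half of that, because $W$ is a localized Weyl algebra.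

\begin{lemma}\label{lem:dimS}
$\operatorname{gldim}S\le2m+1$ and $\operatorname{Kdim}S\le2m+1$.
\end{lemma}

\begin{proof}
Let $V$ be the span of the $x_i$ and $y_i$. By \eqref{eq:comm}, $[v,u_j]=\lambda_j(v)u_j$ for $v\in V$, with $\lambda_j\in V^*$. The matrix of $\lambda_1,\dots,\lambda_{2m}$ is block diagonal, each block being the coefficient matrix of the independent forms $p,q$. So the $\lambda_j$ form a basis of $V^*$; let $\theta_1,\dots,\theta_{2m}$ be the dual basis of $V$. Then $P=k[\theta_1,\dots,\theta_{2m}]$ and $[\theta_i,u_j]=\delta_{ij}u_j$. The elements $\partial_i=u_i^{-1}\theta_i$ commute with each other and satisfy $[\partial_i,u_j]=\delta_{ij}$, which defines a homomorphism $A_{2m}(k)\to W$. From $\theta_iu_i^{-1}=u_i^{-1}(\theta_i-1)$ we get $\partial_i^{\,n}=u_i^{-n}\theta_i(\theta_i-1)\cdots(\theta_i-n+1)$. Hence for $\gamma\in\mathbb Z^{2m}$ and $\beta\in\mathbb N^{2m}$ both $u^\gamma\partial^\beta$ and $\partial^\beta u^\gamma$ have the form $u^{\gamma-\beta}(\theta^\beta+\text{terms of lower degree})$, so each of the two families is a basis of $W$. Therefore $A_{2m}(k)\to W$ is injective, and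 with $v=u_1\cdots u_{2m}$ every element of $W$ can be written as $v^{-n}a$ and as $a'v^{-n'}$ with $a,a'\in A_{2m}(k)$. So $W$ is the Ore localization of $A_{2m}(k)$ at the powers of $v$. By (E1) and (E2) both dimensions of $W$ are at most $2m$, and (E3) concludes. This is where characteristic $0$ is used.
\end{proof}

\subsection*{The ring $D$}
For an $S$-module $M$, the kernel $M[\phi]$ is the space $M^t$ of vectors fixed by $t$. To see what $D$ can be, test (F) on $M=S/S\phi$. The map $\sum w_jt^j\mapsto\sum w_j$ from $S$ to $W$ vanishes on $S\phi$ and is the identity on $W$, and $wt^j-w\in S\phi$; hence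
\begin{equation}\label{eq:split}
S=W\oplus S\phi .
\end{equation}
Since $tw=\tau(w)t\equiv\tau(w)$ modulo $S\phi$, the element $t$ acts on $S/S\phi\cong W$ as $\tau$. If $w=\sum f_\gamma u^\gamma$ is fixed by $\tau$, its support is $\alpha$-stable, so $w\in P$ by \eqref{eq:orbit}. Let $P_d$ $(d\in\mathbb Z)$ be the span of the monomials with $\deg_y-\deg_x=d$. Then $t$ acts on $P_d$ as $\varepsilon^d$, and these scalars are distinct. So the fixed ring of $\tau$ in $W$ is $B=P_0$, and (F) requires $B$ to be finite over $D$.

For $m=1$ we have $B=k[xy]$ and take $D=B$. For $m\ge2$ the generators $x_iy_j$ of $B$ satisfy relations such as $(x_1y_1)(x_2y_2)=(x_1y_2)(x_2y_1)$, and we want a ring $D$ whose global dimension equals its Krull dimension. So we take a polynomial subring over which $B$ is finite. Put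
\[
z_c=\sum_{i+j=c}x_iy_j\quad(2\le c\le2m),\qquad D=k[z_2,\dots,z_{2m}]\subseteq B,\qquad e=2m-1 .
\]
For $m=2$ the generators are $x_1y_1$, $x_1y_2+x_2y_1$, $x_2y_2$.

\begin{lemma}\label{lem:D}
$D$ is a polynomial ring in $e$ variables, and each $P_d$ is a finitely generated $D$-module.
\end{lemma}

\begin{proof}
A monomial with equal degrees in the $x$'s and in the $y$'s is a product of elements $x_iy_j$, so these generate the algebra $B$. The $z_c$ are the coefficients of $(\sum_ix_iT^i)(\sum_jy_jT^j)$. At a common zero of the $z_c$ in $k^{2m}$ this product vanishes in $k[T]$, so one factor vanishes, and all $x_iy_j$ vanish. By the Nullstellensatz, $(x_iy_j)^N\in\sum_cz_cP$ for some $N$; taking components in $P_0$ gives $(x_iy_j)^N\in\sum_cz_cB$. Thus $B/\sum_cz_cB$ is generated by finitely many nilpotent elements and is finite-dimensional. Grade $B$ by total degree and lift a homogeneous basis of this quotient; by induction on the degree, the lifts generate $B$ over $D$.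

The fraction field of $P$ is generated by $y_1$ over that of $B$, since $x_i=(x_iy_1)/y_1$ and $y_j=y_1(x_1y_j)/(x_1y_1)$. So $B$, and with it $D$, has transcendence degree at least $2m-1$, and the $2m-1$ generators $z_c$ are algebraically independent. Finally, $P_d$ is generated over $B$ by the monomials of degree $d$ in the $y$'s if $d\ge0$, and by those of degree $-d$ in the $x$'s if $d<0$.
\end{proof}

By (E4), $\operatorname{gldim}D=\operatorname{Kdim}D=e$.

\subsection*{The ring $R_m$}
The elements of $D$ commute with $t$, and $D\cap S\phi=0$ by \eqref{eq:split}. So Section~\ref{sec:formal} applies to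
\[
R=R_m=D+S(t-1),
\]
a $k$-subalgebra of $S$ and therefore a domain.

\begin{lemma}\label{lem:G}
Condition {\rm(G)} holds.
\end{lemma}

\begin{proof}
Let $I=S\phi S$. Choose $0\ne\gamma'\in\Gamma$ and put $\gamma=\alpha\gamma'-\gamma'$, which is nonzero by \eqref{eq:orbit}. Modulo $I$ we have $t\equiv1$, so $u^\gamma=tu^{\gamma'}t^{-1}u^{-\gamma'}\equiv1$. Choose $i$ with $\gamma_i\ne0$. Then $I$ contains $[x_i,u^\gamma-1]=p_i(\gamma)u^\gamma$, a unit because $p$ is injective on $\mathbb Z^2$.
\end{proof}

The definition of $R$ favors left modules, but the two sides of $R$ cannot be told apart.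

\begin{lemma}\label{lem:op}
$R$ is isomorphic to its opposite ring.
\end{lemma}

\begin{proof}
Define a linear bijection $\iota$ of $S$ by $\iota(fg)=g^{-1}f$ for $f\in P$, $g\in G$. Since $g^{-1}(g\cdot f')=f'g^{-1}$ in $S$ and $P$ is commutative,
\[
\iota(fg\,f'g')=\iota\bigl(f(g\cdot f')gg'\bigr)=g'^{-1}g^{-1}(g\cdot f')f=g'^{-1}f'g^{-1}f=\iota(f'g')\,\iota(fg).
\]
So $\iota$ is an anti-automorphism. It fixes $D$ and sends $\phi$ to $t^{-1}-1=-\phi t^{-1}$, so $\iota(R)=D+\phi S$. With $\rho$ as in Lemma~\ref{lem:basic}(c), $\rho^{-1}\circ\iota$ is an anti-automorphism of $R$.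
\end{proof}

\begin{remark}\label{rem:finiteorder}
Property \eqref{eq:orbit} is needed. Take $m=1$ and replace $A$ by $(a,b)\mapsto(-b,a)$, $\varepsilon$ by $i=\sqrt{-1}$, and $p,q$ by $a+ib$, $a-ib$. The definitions of $S$, $D=k[xy]$ and $R$ still make sense. But the orbit sums $\sum_{j=0}^3u^{A^j\gamma}$ are fixed by $\tau$, while a finitely generated $D$-submodule of $W=\bigoplus_\gamma Pu^\gamma$ involves only finitely many $\gamma$. So (F) fails for $S/S\phi$, and $R$ is not left Noetherian by Proposition~\ref{prop:noeth}.
\end{remark}

\section{Finiteness of the fixed vectors}\label{sec:fixed}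

\begin{proposition}\label{prop:F}
If $M$ is a finitely generated $S$-module, then $M^t=\{v\in M:tv=v\}$ is a finitely generated $D$-module. That is, {\rm(F)} holds.
\end{proposition}

For $M=S/S\phi$ this was a direct computation, but an arbitrary $M$ has no basis permuted by $t$. A filtration will replace $W$ by the commutative ring $C\otimes_kP$ and $M$ by a finitely generated module on which $t$ acts semilinearly. The task is then to show that the factor $C$ contributes nothing to the fixed vectors. For $m=1$ there are two cases. A module that is torsion over $C$ is annihilated by a nonzero $\tau$-stable ideal of $C$, and such an ideal has finite codimension. A torsion-free module embeds in a vector space over the fraction field of $C$, in which $\tau$ has no eigenvectors except the constants. For $m\ge2$ a nonzero $\tau$-stable ideal of $C$ can have infinite codimension, for example the ideal generated by $u_1-1$ and $u_2-1$. We therefore treat the summands $\Gamma_i$ one at a time, and each is either discarded or absorbed into the field of coefficients.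

For $I\subseteq\{1,\dots,m\}$ let $\Gamma_I=\bigoplus_{i\in I}\Gamma_i$, and let $F_I$ be the fraction field of $k[\Gamma_I]$; so $F_\emptyset=k$. The automorphism $\tau(u^\gamma)=u^{\alpha\gamma}$ of $k[\Gamma_I]$ extends to $F_I$, and for $J$ disjoint from $I$ to $F_I[\Gamma_J]$ by $\tau(cu^\gamma)=\tau(c)u^{\alpha\gamma}$. The ring $F_I[\Gamma_J]$ is a Laurent polynomial ring over a field, hence a unique factorization domain, and its units are the elements $cu^\beta$ with $c\in F_I^*$, $\beta\in\Gamma_J$.

\begin{lemma}\label{lem:tau}
\begin{itemize}
\item[(a)] If $0\ne h\in F_I[\Gamma_J]$ and $\tau(h)$ is a unit multiple of $h$, then $h$ is a unit.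
\item[(b)] If $i\notin I$ and $\mathfrak a\ne0$ is an ideal of $F_I[\Gamma_i]$ with $\tau(\mathfrak a)=\mathfrak a$, then $F_I[\Gamma_i]/\mathfrak a$ is finite-dimensional over $F_I$.
\item[(c)] If $f\in F_I$ and $\tau(f)=af+b$ with $a\in k^*$, $b\in k$, then $f\in k$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $\tau(h)=cu^\beta h$, then $\alpha(\operatorname{supp}h)=\beta+\operatorname{supp}h$. So the finite set of differences of elements of $\operatorname{supp}h$ is $\alpha$-stable, and it is $\{0\}$ by \eqref{eq:orbit}. Thus $h$ has a single term.

(b) Let $h$ be a greatest common divisor of the elements of $\mathfrak a$. Then $\tau(h)$ is another one, so $h$ is a unit by (a). Primes of height one in a unique factorization domain are principal, so none of them contains $\mathfrak a$. Since $\Gamma_i$ has rank two, $F_I[\Gamma_i]$ has dimension two, and every prime containing $\mathfrak a$ is maximal. So the quotient is a finitely generated $F_I$-algebra of dimension at most zero, hence finite-dimensional.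

(c) Write $f=g/h$ with $g,h\in k[\Gamma_I]$ coprime. Then $\tau(g)/\tau(h)=(ag+bh)/h$, and both fractions are in lowest terms because $a\ne0$. So $\tau(h)$ is a unit multiple of $h$, and $h$ is a unit by (a), applied to $k[\Gamma_I]$. Thus $f=\sum f_\gamma u^\gamma\in k[\Gamma_I]$, and comparing coefficients of $u^\gamma$ gives $f_{\alpha^{-1}\gamma}=af_\gamma$ for $\gamma\ne0$. So $\operatorname{supp}f\setminus\{0\}$ is $\alpha$-stable, hence empty by \eqref{eq:orbit}.
\end{proof}

For disjoint $I,J$ let $\mathcal R_{I,J}=F_I[\Gamma_J]\otimes_kP$, a commutative Noetherian ring, and extend $\tau$ to it by letting $\tau$ act on $P$ as $t$. A \emph{$\tau$-module} over $\mathcal R_{I,J}$ is a finitely generated module $\mathcal L$ with an additive bijection $t$ such that $t(rl)=\tau(r)\,t(l)$; this $t$ is $k$-linear, and $t^{-1}(rl)=\tau^{-1}(r)\,t^{-1}(l)$.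

The fixed space $\mathcal L^t$ is a module only over $B$, which is too small a ring to exploit the Noetherian property of $\mathcal L$. We enlarge it. Let $\mathcal L_{\mathrm{lf}}$, the \emph{locally finite part}, be the union of the finite-dimensional $k$-subspaces $X$ with $tX=X$. It contains $\mathcal L^t$. It is closed under sums, and it is a $P$-submodule: every $f\in P$ lies in a finite-dimensional subspace $U$ with $\tau U=U$, and then $t(UX)=UX$.

\begin{lemma}\label{lem:lf}
If $\mathcal L$ is a $\tau$-module over $\mathcal R_{I,J}$, then $\mathcal L_{\mathrm{lf}}$ is a finitely generated $P$-module.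
\end{lemma}

\begin{proof}
We use induction on $|J|$, for all $I$ at once.

\emph{The case $J=\emptyset$.} Put $F=F_I$ and $\Lambda=\mathcal L_{\mathrm{lf}}$. We first show that the multiplication map $F\otimes_k\Lambda\to\mathcal L$ is injective. If not, there is a finite-dimensional $X\subseteq\Lambda$ with $tX=X$ such that the kernel $\mathcal N$ of $F\otimes_kX\to\mathcal L$ is nonzero. It is an $F$-subspace stable under $t(c\otimes v)=\tau(c)\otimes tv$. As $k$ is algebraically closed, $X$ has a basis $v_1,\dots,v_r$ with $tv_j=\lambda_jv_j+\sum_{i<j}a_{ij}v_i$, where $\lambda_j\in k^*$ and $a_{ij}\in k$. Among the nonzero elements $\xi=\sum_ic_i\otimes v_i$ of $\mathcal N$ choose one for which the largest index $i_0$ with $c_{i_0}\ne0$ is as small as possible, and scale it so that $c_{i_0}=1$. With $\lambda=\lambda_{i_0}$, the element $t\xi-\lambda\xi\in\mathcal N$ involves only indices below $i_0$, so it is zero. Its coefficient at $v_i$ gives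
\[
\lambda_i\tau(c_i)+\sum_{j>i}a_{ij}\tau(c_j)=\lambda c_i .
\]
If $c_j\in k$ for all $j>i$, this reads $\tau(c_i)=(\lambda/\lambda_i)c_i+b$ with $b\in k$, so $c_i\in k$ by Lemma~\ref{lem:tau}(c). By downward induction all $c_i$ lie in $k$. Then $\xi$ is a nonzero element of $1\otimes X$, which maps injectively to $\mathcal L$; this contradicts $\xi\in\mathcal N$.

Now let $\Lambda_1\subseteq\Lambda_2\subseteq\cdots$ be $P$-submodules of $\Lambda$. The $F\otimes_k\Lambda_n$ are identified with $\mathcal R_{I,\emptyset}$-submodules of the Noetherian module $\mathcal L$, so they stabilize, and $F\otimes_k(\Lambda_{n+1}/\Lambda_n)=0$ forces $\Lambda_{n+1}=\Lambda_n$. Hence $\Lambda$ is a Noetherian $P$-module.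

\emph{The case $J\ne\emptyset$.} Let $i\in J$, $J'=J\setminus\{i\}$ and $E=F_I[\Gamma_i]$. Let $\mathcal T\subseteq\mathcal L$ be the set of elements annihilated by some nonzero element of $E$. It is an $\mathcal R_{I,J}$-submodule with $t\mathcal T=\mathcal T$, so $\mathcal T$ and $\mathcal L/\mathcal T$ are $\tau$-modules. We have $\mathcal T\cap\mathcal L_{\mathrm{lf}}=\mathcal T_{\mathrm{lf}}$, since $t(X\cap\mathcal T)=X\cap\mathcal T$ whenever $tX=X$, and $\mathcal L_{\mathrm{lf}}$ maps into $(\mathcal L/\mathcal T)_{\mathrm{lf}}$. As $P$ is Noetherian, it suffices to treat $\mathcal T$ and $\mathcal L/\mathcal T$.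

The annihilator $\mathfrak a$ of $\mathcal T$ in $E$ is nonzero, for it contains a product of nonzero elements killing the finitely many generators of $\mathcal T$, and $\tau(\mathfrak a)=\mathfrak a$. So $\mathcal T$ is finitely generated over $(E/\mathfrak a)\otimes_{F_I}\mathcal R_{I,J'}$, which is a finite $\mathcal R_{I,J'}$-module by Lemma~\ref{lem:tau}(b). Thus $\mathcal T$ is a $\tau$-module over $\mathcal R_{I,J'}$, and induction applies.

The module $\mathcal L/\mathcal T$ embeds in its localization $\mathcal L'$ at $E\setminus\{0\}$, on which $t(l/c)=t(l)/\tau(c)$ extends $t$. The fraction field of $E$ is $F_{I\cup\{i\}}$, so $\mathcal L'$ is a $\tau$-module over $\mathcal R_{I\cup\{i\},J'}$. By induction $\mathcal L'_{\mathrm{lf}}$ is finitely generated over $P$, and so is its submodule $(\mathcal L/\mathcal T)_{\mathrm{lf}}$.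
\end{proof}

We now descend from the locally finite part to the fixed vectors; here $D$ enters.

\begin{lemma}\label{lem:fixedcomm}
If $\mathcal L$ is a $\tau$-module over $C\otimes_kP=\mathcal R_{\emptyset,\{1,\dots,m\}}$, then $\mathcal L^t$ is a finitely generated $D$-module.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:lf} there is a finite-dimensional $X$ with $tX=X$ and $PX=\mathcal L_{\mathrm{lf}}$. The multiplication map $P\otimes_kX\to\mathcal L_{\mathrm{lf}}$ is surjective, $D$-linear, and commutes with $t$ if $t(f\otimes v)=(t\cdot f)\otimes tv$. Both spaces are unions of finite-dimensional $t$-stable subspaces, so each is the direct sum of its generalized eigenspaces $(-)_{(\lambda)}$, $\lambda\in k^*$. The map preserves these, so it sends $(P\otimes X)_{(1)}$ onto $(\mathcal L_{\mathrm{lf}})_{(1)}$. Since $P_d\otimes X_{(\lambda)}$ lies in the generalized eigenspace for $\varepsilon^d\lambda$,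
\[
(P\otimes X)_{(1)}=\bigoplus_{d\in\mathbb Z}P_d\otimes X_{(\varepsilon^{-d})} .
\]
The numbers $\varepsilon^{-d}$ are distinct and $t$ has finitely many eigenvalues on $X$, so only finitely many summands are nonzero. By Lemma~\ref{lem:D} this is a finitely generated $D$-module. Hence so are its image and the $D$-submodule $\mathcal L^t$ of that image.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:F}]
The module $M$ need not be finitely generated over $W$, but the part that matters is. Since $S$ is Noetherian, $M'=SM^t$ is generated over $S$ by finitely many $v_1,\dots,v_l\in M^t$. As $S=\sum_jWt^j$ and $t^jv_i=v_i$, we get $M'=\sum_iWv_i$, and $M^t\subseteq M'$.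

Let $F_nW=\bigoplus_{\deg\mu\le n}C\mu$, the sum over monomials $\mu$ of $P$ of total degree at most $n$. Since $\mu u^\gamma=u^\gamma(u^{-\gamma}\cdot\mu)$ and $u^{-\gamma}\cdot\mu-\mu$ has smaller degree than $\mu$, this is a ring filtration with $\operatorname{gr}W=C\otimes_kP$, graded by the degree in $P$. For $\mu\in P_d$ we have $\tau(u^\gamma\mu)=\varepsilon^du^{\alpha\gamma}\mu$, so $\tau$ preserves each $F_nW$ and induces on $\operatorname{gr}W$ the automorphism $\tau$ of $C\otimes_kP$. Put $F_nM'=\sum_i(F_nW)v_i$. From $t(wv_i)=\tau(w)v_i$ we get $tF_nM'=F_nM'$. So $\operatorname{gr}M'$, which is generated by the classes of the $v_i$, is a $\tau$-module over $C\otimes_kP$.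

Consider
\[
\operatorname{gr}(M^t)=\bigoplus_n\,(M^t\cap F_nM')/(M^t\cap F_{n-1}M')\ \subseteq\ (\operatorname{gr}M')^t .
\]
The element $z_c$ of degree $2$ in $\operatorname{gr}W$ sends the class of $v\in F_nM'$ to the class of $z_cv\in F_{n+2}M'$, and $z_cM^t\subseteq M^t$. So $\operatorname{gr}(M^t)$ is a graded $D$-submodule, and it is finitely generated by Lemma~\ref{lem:fixedcomm}. Lift finitely many homogeneous generators to $v'_1,\dots,v'_r\in M^t$. If $v\in M^t\cap F_nM'$, there are homogeneous $d_j\in D$ with $v-\sum_jd_jv'_j\in M^t\cap F_{n-1}M'$. Since $F_{-1}M'=0$, induction on $n$ gives $M^t=\sum_jDv'_j$.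
\end{proof}

\section{A chain of cokernels and the proof of Theorem~\ref{thm:main}}\label{sec:chain}

The upper bounds are now available. Both lower bounds come from one chain of $S$-modules. Put
\[
X_j=S\Big/\sum_{i\le j}S(u_i-1)\quad(0\le j\le2m),\qquad X_{2m+1}=P .
\]
Let $\omega=(u_1-1,\dots,u_{2m}-1)$ be the augmentation ideal of $C$, so that $X_{2m}=S/S\omega=S\otimes_Ck$ with $k=C/\omega$.

\begin{lemma}\label{lem:chain}
For $0\le j\le2m$ the $S$-module $X_j$ has an injective endomorphism with cokernel $X_{j+1}\ne0$.
\end{lemma}

\begin{proof}
For $j\le 2m$ let $C_j=C/(u_1-1,\dots,u_j-1)\cong k[u_{j+1}^{\pm1},\dots,u_{2m}^{\pm1}]$, so that $X_j=S\otimes_CC_j$. For $j<2m$, multiplication by $u_{j+1}-1$ on the domain $C_j$ is injective with cokernel $C_{j+1}$, and $S\otimes_C-$ is exact and faithful because $S$ is a free right $C$-module.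

For $j=2m$, the classes of the $\mu t^i$ form a $k$-basis of $S/S\omega$. Conjugation by $t$ preserves $\omega$, so $S\omega\phi\subseteq S\omega$, and right multiplication by $\phi$ defines an endomorphism $\psi$ of $S/S\omega$. Under the identification $S/S\omega=P\otimes_kk[t^{\pm1}]$ of vector spaces, $\psi$ is multiplication by $t-1$ in the second factor, so it is injective. Its cokernel is $S/(S\omega+S\phi)$. The surjection $S\to P$, $s\mapsto s\cdot1$, kills $S\omega+S\phi$ and is injective on the subring $P$; moreover $ft^iu^\gamma\equiv ft^i\equiv f$ modulo $S\omega+S\phi$ for $f\in P$. Hence $S/(S\omega+S\phi)\cong P$.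
\end{proof}

Since $P\ne0$, (K2) and Lemma~\ref{lem:dimS} give $\operatorname{Kdim}S=2m+1$. The same holds for the global dimension.

\begin{lemma}\label{lem:pdP}
$\operatorname{pd}_SP=\operatorname{gldim}S=2m+1$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:dimS} it suffices to show $\operatorname{Ext}^{2m+1}_S(P,S)\ne0$. Let $K$ be the Koszul complex of the regular sequence $u_1-1,\dots,u_{2m}-1$ in $C$. It is a resolution of $k$ by finitely generated free modules, and $\operatorname{Hom}_C(K,C)$ is isomorphic to $K$ with the degrees reversed, so its cohomology is concentrated in degree $2m$. As $S$ is free as a right $C$-module, $S\otimes_CK$ is a free resolution of $X_{2m}$. As $S$ is free as a left $C$-module, $\operatorname{Hom}_S(S\otimes_CK,S)=\operatorname{Hom}_C(K,S)$ is a direct sum of copies of $\operatorname{Hom}_C(K,C)$. Hence $\operatorname{Ext}^n_S(X_{2m},S)=0$ for $n\ne2m$.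

Put $H=\operatorname{Ext}^{2m}_S(X_{2m},S)$, a finitely generated right $S$-module. The long exact sequence of $0\to X_{2m}\xrightarrow{\psi}X_{2m}\to P\to0$ shows that $\operatorname{Ext}^n_S(P,S)=0$ for $n\ne2m,2m+1$, and that
\[
0\to\operatorname{Ext}^{2m}_S(P,S)\to H\xrightarrow{\psi^*}H\to\operatorname{Ext}^{2m+1}_S(P,S)\to0
\]
is an exact sequence of right $S$-modules. Suppose that the last term vanishes. Then $\psi^*$ is a surjective endomorphism of a Noetherian module, hence injective, and $\operatorname{Ext}^n_S(P,S)=0$ for all $n$. This contradicts (P3), because $P\ne0$ is cyclic of finite projective dimension.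
\end{proof}

\begin{remark}
In terms of group cohomology, $P\cong S\otimes_{k[G]}k$ and $S$ is free over $k[G]$ on both sides, so $\operatorname{Ext}^n_S(P,S)=H^n(G,S)$. The nonvanishing in degree $2m+1$ also follows from the fact that $G$, being poly-$\mathbb Z$ of Hirsch length $2m+1$, is a Poincar\'e duality group of that dimension \cite[VIII.10]{Br}.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The domain $R=R_m$ is left Noetherian by Propositions~\ref{prop:noeth} and~\ref{prop:F}. By Lemma~\ref{lem:op} it is right Noetherian as well, and its right and left Krull dimensions agree.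

By Lemmas~\ref{lem:G} and~\ref{lem:pdP} and Proposition~\ref{prop:gldim},
\[
2m+1=\operatorname{gldim}S\le\operatorname{gldim}R\le\max(2m+1,\ e+2)=2m+1 .
\]

By Proposition~\ref{prop:noeth}, $\operatorname{Kdim}R=\operatorname{Kdim}_RS$ and the $X_j$ are Noetherian $R$-modules. Proposition~\ref{prop:kupper} and Lemma~\ref{lem:dimS} give $\operatorname{Kdim}_RS\le2m+1+e=4m$. For the reverse inequality, the subspace $D$ of the $S$-module $P$ is fixed by $t$, so $L$ annihilates it and it is an $R$-submodule whose submodules are the ideals of $D$. Hence $\operatorname{Kdim}_RP\ge e$ by (K1). Applying (K2) over $R$ to the $2m+1$ endomorphisms of Lemma~\ref{lem:chain}, we obtain $\operatorname{Kdim}_RS\ge e+2m+1=4m$.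
\end{proof}

\section{Other values of the global dimension}\label{sec:other}

\begin{proof}[Proof of Corollary~\ref{cor:alln}]
For $n=2m+1\ge3$ take $R_m$; its Krull dimensions are $4m=2n-2>n$. For $n=2m+2\ge4$ take the Noetherian domain $R_m[z]$. By (E4) it has global dimension $n$ and, on both sides, Krull dimension $4m+1=2n-3>n$. The last assertions follow since $4m-(2m+1)\to\infty$ and $4m/(2m+1)\to2$.
\end{proof}

For global dimension at most $1$ the expected inequality holds, because left ideals are projective and duality turns a descending chain of left ideals into an ascending chain of right modules. Recall that a submodule $J$ of $K$ is \emph{essential} if it meets every nonzero submodule of $K$ nontrivially. The \emph{uniform dimension} of a Noetherian module is the largest number of nonzero submodules whose sum is direct; it is finite. If $J\subseteq K$ have the same uniform dimension, then $J$ is essential in $K$, since a nonzero submodule of $K$ meeting $J$ trivially would supply one more summand.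

\begin{proof}[Proof of Proposition~\ref{prop:hereditary}]
The hypotheses are left-right symmetric, so we treat the left Krull dimension. If $\operatorname{gldim}R=0$, then $R$ is semisimple, hence Artinian. Let $\operatorname{gldim}R=1$. Then every left ideal $I$ is finitely generated, and it is projective because $\operatorname{pd}R/I\le1$. Write $(-)^*=\operatorname{Hom}_R(-,R)$, a right $R$-module.

\emph{Step 1: if $J\subseteq K$ are left ideals with $J$ essential in $K$, then restriction $K^*\to J^*$ is injective.} Let $f\in K^*$ vanish on $J$, let $v\in K$, and put $E=\{r\in R:rv\in J\}$. Then $E$ is essential in ${}_RR$: for a left ideal $H\ne0$, either $Hv=0$ and $H\subseteq E$, or $Hv\cap J\ne0$ and some $h\in H$ has $0\ne hv\in J$. Since $Ef(v)=f(Ev)=0$, the kernel of $R\to Rf(v)$, $r\mapsto rf(v)$, is essential. It is also a direct summand, because $Rf(v)$ is projective. An essential direct summand is the whole module, so $f(v)=0$.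

\emph{Step 2: if $J\subseteq I$ are left ideals with $J$ essential in $I$, then $I/J$ is Artinian.} Let $I\supseteq K_1\supseteq K_2\supseteq\cdots\supseteq J$. Then $J$ is essential in each $K_i$, so by Step~1 restriction embeds each $K_i^*$ in $J^*$. These embeddings factor as $K_i^*\to K_{i+1}^*\to J^*$, so the images ascend. The right module $J^*$ is finitely generated and $R$ is right Noetherian, so the images stabilize, and $K_i^*\to K_{i+1}^*$ is bijective for large $i$. Then $K_{i+1}^{**}\to K_i^{**}$ is bijective. For a finitely generated projective module $K$ the natural map $K\to K^{**}$ is an isomorphism, so the inclusion $K_{i+1}\to K_i$ is bijective for large $i$.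

\emph{Step 3.} In a descending chain $I_1\supseteq I_2\supseteq\cdots$ of left ideals the uniform dimension does not increase, so it is eventually constant. For large $i$, $I_{i+1}$ is then essential in $I_i$, and $I_i/I_{i+1}$ is Artinian by Step~2. Hence $\operatorname{Kdim}R\le1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Br} Brown, \emph{Cohomology of Groups}.

\bibitem{FD} \emph{Finitistic Dimensions of Noetherian Rings}, \texttt{https://core.ac.uk/download/pdf/82595176.pdf}.

\bibitem{MR} McConnell and Robson, \emph{Noncommutative Noetherian Rings}.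

\end{thebibliography}
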